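# Toeplitz words with one hole: maximal pattern complexity of polynomial order

## A word built by filling every second hole

Write the letter $0$ at every even position of $\mathbb N=\{0,1,2,\dots\}$ and a hole at every odd position:
$$0\,?\,0\,?\,0\,?\,0\,?\cdots$$
Fill the holes, in order, with the sequence $1\,?\,1\,?\,1\,?\cdots$. Half of them receive the letter $1$ and the other half stay holes. Fill the remaining holes with $0\,?\,0\,?\cdots$, then with $1\,?\,1\,?\cdots$, and so on, alternating. The first sixteen letters of the limit are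
$$\alpha=0100\;0101\;0100\;0100\cdots .$$
The $n$-th filling treats the positions congruent to $2^{n-1}-1$ modulo $2^n$. It writes $0$ there if $n$ is odd and $1$ if $n$ is even.

Read this word through a fixed set of offsets. With the offsets $\{0,1\}$ we read $\alpha(n)\alpha(n+1)$, and we see $01$, $10$ and $00$. We never see $11$, because one of two neighboring positions is even and carries $0$. With the offsets $\{0,2\}$ we see $00$ (at $n=0$), $10$ (at $n=1$), $01$ (at $n=3$) and $11$ (at $n=5$), so all four.

For three letters, the offsets $\{0,1,2\}$ give $010,100,000,001,101$ (at $n=0,1,2,3,5$) and nothing else, since $11$ is forbidden: five patterns. The offsets $\{0,2,4\}$ give more. If $n$ is even we read $000$. If $n=2y+1$ we read $\beta(y)\beta(y+1)\beta(y+2)$, where $\beta(y)=\alpha(2y+1)$ is the sequence that was put into the first holes. It is made by the same recipe with the roles of $0$ and $1$ exchanged, so $\beta$ is $\alpha$ with the two letters swapped. Hence we read the swapped versions $101,011,111,110,010$ of the five patterns above, and altogether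 six patterns.

How many patterns can $k$ offsets give for this word? Let $N(k)$ be the largest number of *non-constant* patterns that a set of $k$ offsets can see in $\alpha$; it is the same number for $\beta$. Take a set $\tau$ of $k\ge2$ offsets.

* Suppose all elements of $\tau$ have the same parity. Then either all positions read are even, and the pattern is constant, or all are odd, and we read a pattern of $\beta$ through the offsets $(t-\min\tau)/2$, $t\in\tau$. So no non-constant pattern is lost if we pass to $\beta$ and to these halved offsets. Halving makes the differences smaller, so after finitely many such steps both parities occur.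
* Suppose both parities occur, and $\tau$ splits into parts of sizes $k_1+k_2=k$. At each reading, one part sees the constant letter of this filling and the other part sees a pattern of the next sequence. That part has at most $2+N(k_i)$ patterns, the $2$ counting the constant ones.

Therefore $N(1)=0$ and $N(k)\le\max_{k_1+k_2=k}\big(4+N(k_1)+N(k_2)\big)$, which gives $N(k)\le4(k-1)$ by induction. So $k$ offsets see at most $2+4(k-1)=4k-2$ patterns.

The bound is linear for a clear reason: a set of $k$ offsets can be split only $k-1$ times, and here each split costs a bounded number of patterns. What happens if we allow longer filling words, so that a split can be more expensive? Could the number of patterns grow like $k^2$?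

## Windows, holes, and growth of polynomial order

Let $\mathbb A$ be a finite alphabet, $a=\sharp\mathbb A\ge2$, and let $\alpha=\alpha(0)\alpha(1)\cdots\in\mathbb A^{\mathbb N}$.

**Definition (maximal pattern complexity).** A $k$-*window* is a set $\tau=\{\tau_0<\dots<\tau_{k-1}\}\subset\mathbb N$ with $k$ elements. Put $\alpha[n+\tau]=\alpha(n+\tau_0)\cdots\alpha(n+\tau_{k-1})$ and
$$p_\alpha(\tau)=\sharp\{\alpha[n+\tau]:n=0,1,2,\dots\},\qquad p_\alpha^*(k)=\sup_\tau p_\alpha(\tau)\quad(k=1,2,\dots),$$
the supremum being over all $k$-windows. Since $p_\alpha(\tau)\le a^k$, the supremum is a maximum.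

For the word above we found $p^*_\alpha(2)=4$ and $6\le p^*_\alpha(3)$, and $p^*_\alpha(k)\le4k-2$ for all $k$.

**Definition (Toeplitz word with one hole).** Let $?\notin\mathbb A$. For $\xi\in(\mathbb A\cup\{?\})^{\mathbb N}$ with infinitely many holes $?$ and $\zeta\in(\mathbb A\cup\{?\})^{\mathbb N}$, let $\xi\triangleleft\zeta$ be $\xi$ with its $i$-th hole (counted from $i=0$) replaced by $\zeta(i)$, for every $i\ge0$. For each $n\ge1$ let $\eta^{(n)}$ be a finite word over $\mathbb A\cup\{?\}$ with exactly one $?$ and at least one letter of $\mathbb A$, and let $\xi^{(n)}=(\eta^{(n)})^\infty$. Assume that infinitely many $\eta^{(n)}$ begin with a letter of $\mathbb A$. The word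
$$\alpha=\xi^{(1)}\triangleleft\xi^{(2)}\triangleleft\xi^{(3)}\triangleleft\cdots\in\mathbb A^{\mathbb N},$$
the coordinatewise limit of $\xi^{(1)}\triangleleft\cdots\triangleleft\xi^{(n)}$, is a *Toeplitz word with one hole*.

The operation $\triangleleft$ is associative: the $i$-th hole of $\xi\triangleleft\zeta$ is the hole of $\xi$ whose index is the position of the $i$-th hole of $\zeta$, and both $(\xi\triangleleft\zeta)\triangleleft\theta$ and $\xi\triangleleft(\zeta\triangleleft\theta)$ put $\theta(i)$ there. That every position is eventually filled is checked in the next section. In the opening example, $\eta^{(n)}=0?$ for odd $n$ and $1?$ for even $n$.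

Three facts serve as background; none of them is used below. If all $\eta^{(n)}$ are equal, then $\lim_k p^*_\alpha(k)/k$ exists and is finite. There is a Toeplitz word with one hole over two letters with $p^*_\alpha(k)=2^k$ for all $k$. And for any word over two letters, either there is $n\ge1$ with $p^*_\alpha(k)\le\sum_{i=0}^{n-1}\binom ki$ for all $k\ge1$, or $p^*_\alpha(k)=2^k$ for all $k\ge1$.

The article "Maximal pattern complexity for Toeplitz words" (http://www14.plala.or.jp/kamae/toeplitz.pdf) asks for something in between. Say that $p^*_\alpha$ *increases in a polynomial order with degree* $d$, for a positive integer $d$, if $c\,k^d\le p^*_\alpha(k)\le C\,k^d$ for all sufficiently large $k$, with constants $0<c\le C$. Is there a Toeplitz word with one hole for which this happens with some degree $d\ge2$?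

The answer is **yes**, already with $d=2$ and two letters. Take
$$\eta^{(n)}\in\{0,1,?\}^{3^{n+1}},\qquad \eta^{(n)}(i)=\begin{cases}1,& i=3^m-1\ (1\le m\le n),\\ ?,& i=3^{n+1}-1,\\ 0,&\text{otherwise,}\end{cases}\qquad n=1,2,\dots$$
Thus $\eta^{(1)}=00100000?$, and $\eta^{(2)}$ has length $27$, with $1$ at positions $2$ and $8$ and the hole at position $26$.

**Theorem 1.** For this $\alpha$ and all $k\ge1$,
$$1+k+\binom k2\le p^*_\alpha(k)\le\frac{k^2+13k-10}{2}.$$
Hence $p_\alpha^*$ increases in a polynomial order with degree $2$.

Write $f(k)\asymp k^s$ if $ck^s\le f(k)\le Ck^s$ for all large $k$, with constants $0<c\le C$. We shall also prove the following.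

**Theorem 3.** (a) For every integer $d\ge2$ there is a Toeplitz word with one hole over $\{0,1\}$ with
$$\sum_{i=0}^d\binom ki\le p^*_\alpha(k)=\frac{k^d}{d!}+O(k^{d-1}).$$
(b) For every real $s\ge2$ there is a Toeplitz word with one hole over $\{0,1\}$ with $p^*_\alpha(k)\asymp k^s$.

Theorem 2, stated once its vocabulary is available, reduces the order of growth of $p^*_\alpha$ to a count made separately inside each finite word $\eta^{(n)}$.

## What a set of positions sees at one level

Let $q_n\ge2$ be the length of $\eta^{(n)}$ and $r_n$ the position of its hole. Put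
$$Q_0=1,\quad Q_n=q_1\cdots q_n,\qquad h_0=0,\quad h_n=h_{n-1}+r_nQ_{n-1}.$$
By induction $0\le h_n<Q_n$, since $h_n\le(Q_{n-1}-1)+(q_n-1)Q_{n-1}=Q_n-1$.

**Step 1: locating the holes.** The $i$-th hole of $\xi^{(1)}\triangleleft\cdots\triangleleft\xi^{(n)}$ is at position $h_n+Q_ni$. For $n=0$ every position is a hole. If the claim holds for $n-1$, the hole $h_{n-1}+Q_{n-1}i$ is filled with $\xi^{(n)}(i)$, which is $?$ exactly when $i=r_n+q_nl$ with $l\ge0$; and $h_{n-1}+Q_{n-1}(r_n+q_nl)=h_n+Q_nl$.

Let $R_n=\{x\in\mathbb N:x\equiv h_n\bmod Q_n\}$ be the set of holes after $n$ fillings. Then $R_0=\mathbb N\supset R_1\supset\cdots$. Whenever $\eta^{(n)}$ begins with a letter we have $r_n\ge1$, so $h_n\ge h_{n-1}+1$. This happens infinitely often, so the smallest hole $h_n$ tends to infinity and $\bigcap R_n=\emptyset$: every position is eventually filled.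

**Step 2: reading a letter relative to the hole.** We recenter $\eta^{(n)}$ so that its hole is at $0$. Define $c_n:\mathbb Z/q_n\to\mathbb A\cup\{?\}$ by $c_n(i)=\eta^{(n)}(r_n+i\bmod q_n)$. Then $c_n(i)=?$ if and only if $i=0$. A position $x\in R_{n-1}\setminus R_n$ is filled at level $n$, and since $(x-h_{n-1})/Q_{n-1}-r_n=(x-h_n)/Q_{n-1}$,
$$\alpha(x)=\xi^{(n)}\Big(\frac{x-h_{n-1}}{Q_{n-1}}\Big)=c_n\Big(\frac{x-h_n}{Q_{n-1}}\bmod q_n\Big).\tag{1}$$

**Step 3: patterns that lie entirely in the holes.** As in the opening example, we follow a set of offsets through the levels. For a finite nonempty $S\subset\mathbb N$ contained in one residue class mod $Q_n$, let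
$$P_n(S)=\{(\alpha(x+s))_{s\in S}:x\in\mathbb N,\ x+s\equiv h_n\bmod Q_n\text{ for all }s\in S\},$$
and let $P_n'(S)$ be the set of its non-constant elements. Since there are at most $a$ constant ones,
$$|P_0(\tau)|=p_\alpha(\tau),\qquad |P_n(S)|\le a+|P_n'(S)|.$$
Also $P_n(S)\subset P_0(S)$.

**Lemma 1.** Let $n\ge1$ and let $S$ lie in one class mod $Q_{n-1}$. Fix $s_0\in S$, put $S_w=\{s\in S:(s-s_0)/Q_{n-1}\equiv w\bmod q_n\}$ for $w\in\mathbb Z/q_n$, and $W=\{w:S_w\ne\emptyset\}$. Then $P_{n-1}(S)$ consists exactly of the following functions on $S$: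

* for $v\notin W$: the function equal to $c_n(w-v)$ on $S_w$ for every $w\in W$;
* for $v\in W$: the functions equal to $c_n(w-v)$ on $S_w$ for $w\in W\setminus\{v\}$ and whose restriction to $S_v$ is an element of $P_n(S_v)$.

*Proof.* Each $S_v$ with $v\in W$ lies in one class mod $Q_n$, so $P_n(S_v)$ makes sense. Let $x$ be admissible in the definition of $P_{n-1}(S)$, that is, $x+s\equiv h_{n-1}\pmod{Q_{n-1}}$ for all $s\in S$. Since $S$ lies in one class mod $Q_{n-1}$, this only says $x\equiv h_{n-1}-s_0\pmod{Q_{n-1}}$. Put
$$v=\frac{h_n-s_0-x}{Q_{n-1}}\bmod q_n ,$$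
the class of an integer because $h_n\equiv h_{n-1}\pmod{Q_{n-1}}$. For $s\in S_w$,
$$\frac{x+s-h_n}{Q_{n-1}}=\frac{s-s_0}{Q_{n-1}}-\frac{h_n-s_0-x}{Q_{n-1}}\equiv w-v\pmod{q_n}.$$
If $w\ne v$, then $x+s\in R_{n-1}\setminus R_n$ and $\alpha(x+s)=c_n(w-v)$ by (1). If $w=v$, then $x+s\equiv h_n\pmod{Q_n}$.

As $x$ runs through the naturals of its class mod $Q_{n-1}$, every $v\in\mathbb Z/q_n$ occurs. For $v\notin W$ the pattern is the stated function. For $v\in W$, the $x$ giving $v$ are exactly those with $x+s\equiv h_n\pmod{Q_n}$ for all $s\in S_v$ (this congruence already forces $x$ into the right class mod $Q_{n-1}$). So the restrictions to $S_v$ are exactly the elements of $P_n(S_v)$. $\square$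

**Example.** Take the word of Theorem 1 at level $n=1$: $q_1=9$, $h_1=8$, and $c_1(i)=1$ only for $i=3$. Let $S=\{0,6\}$ and $s_0=0$, so $W=\{0,6\}$. The shift $v=3\notin W$ gives $(c_1(-3),c_1(3))=(0,1)$; all other $v\notin W$ give $(0,0)$. For $v=6\in W$ the letter at offset $0$ is $c_1(-6)=c_1(3)=1$, and the letter at offset $6$ is any letter that occurs in the holes $R_1$. Since $\eta^{(2)}$ contains both letters, this gives $10$ and $11$. So $S$ sees all four patterns.

## The cost of one split

Lemma 1 shows two sources of patterns. Shifts $v\in W$ push the problem to a smaller set at the next level. Shifts $v\notin W$ are finished at level $n$, and how many patterns they give depends on $\eta^{(n)}$ alone. We give this number a name.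

For $W\subset\mathbb Z/q_n$ let $N_n(W)$ be the number of distinct functions $w\mapsto c_n(w-v)$ on $W$, where $v$ runs over $(\mathbb Z/q_n)\setminus W$. These functions never take the value $?$. Put
$$g_n(k)=\max_{W\subset\mathbb Z/q_n,\,|W|=k}N_n(W)\ \ (0\text{ if }k>q_n),\qquad g(k)=\sup_n g_n(k)\le a^k .\tag{2}$$
Being a bounded supremum of integers, $g(k)$ is attained at some $n$. Two observations are immediate: $N_n(W)$ does not change when $W$ is translated, and $N_n(W)\le q_n-|W|$, since there are only that many $v$. For the opening example $q_n=2$, so $g(1)=1$ and $g(k)=0$ for $k\ge2$.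

**Proposition 2.** For all $k\ge1$, $g(k)\le p^*_\alpha(k)$. Moreover, for every $k$-window $\tau$ there are integers $m_1,\dots,m_r\ge1$ with $\sum m_i=k-1$ and
$$p_\alpha(\tau)\le a+\sum_{i=1}^r\big(g(m_i+1)+a(m_i+1)\big)\le2ak+\sum_{i=1}^rg(m_i+1).\tag{3}$$

*Proof.* **Lower bound: a set of shifts is turned into a window.** Let $W\subset\mathbb Z/q_n$ with $|W|=k$. Represent each $w\in W$ by $\tilde w\in\{0,\dots,q_n-1\}$ and let $S=\{Q_{n-1}\tilde w:w\in W\}$, a $k$-window inside one class mod $Q_{n-1}$. Apply Lemma 1 with any reference point $s_0=Q_{n-1}\tilde w_0\in S$. The set of the lemma is the translate $W-w_0$, and the parts $S_w$ are single points. The first bullet gives $N_n(W-w_0)=N_n(W)$ distinct elements of $P_{n-1}(S)$. So $p_\alpha(S)=|P_0(S)|\ge|P_{n-1}(S)|\ge N_n(W)$. Taking the maximum over $W$ and $n$ gives $p^*_\alpha(k)\ge g(k)$.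

**Upper bound: the splits form a tree.** We claim: if $S$ lies in one class mod $Q_n$ (any $n\ge0$) and $|S|=k$, then there are integers $m_i\ge1$ with $\sum m_i=k-1$ and
$$|P_n'(S)|\le\sum_i\big(g(m_i+1)+a(m_i+1)\big).$$
We use induction on $k$, for all $n$ at once. If $k=1$, then $P_n'(S)=\emptyset$ and the empty family works.

Let $k\ge2$. Since $Q_m\to\infty$, there is a least $n'>n$ such that $S$ is not contained in one class mod $Q_{n'}$. For $n<m<n'$ the set $S$ lies in one class mod $Q_m$, so $|W|=1$ when Lemma 1 is applied at level $m$. Every element of $P_{m-1}(S)$ is then constant (first bullet) or an element of $P_m(S)$ (second bullet). So $P'_{m-1}(S)\subset P'_m(S)$, and chaining these inclusions,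
$$P_n'(S)\subset P'_{n'-1}(S).$$
This is why we count only non-constant patterns: levels at which nothing splits are free.

At level $n'$ the set $S$ splits into $j=|W|\ge2$ parts $S_v$. By Lemma 1, the shifts $v\notin W$ contribute at most $N_{n'}(W)\le g(j)$ patterns, and each $v\in W$ contributes at most $|P_{n'}(S_v)|$. Hence
$$|P'_{n'-1}(S)|\le g(j)+\sum_{v\in W}|P_{n'}(S_v)|\le g(j)+aj+\sum_{v\in W}|P'_{n'}(S_v)|.$$
Each $S_v$ lies in one class mod $Q_{n'}$ and has fewer than $k$ elements, so the induction hypothesis applies to it. Take $m=j-1$ together with all the integers supplied for the parts $S_v$. The term $g(j)+aj$ is $g(m+1)+a(m+1)$, and the total is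
$$(j-1)+\sum_{v\in W}(|S_v|-1)=(j-1)+(k-j)=k-1 .$$
This proves the claim.

For $n=0$ and $S=\tau$ the claim and $p_\alpha(\tau)\le a+|P_0'(\tau)|$ give the first inequality in (3). For the second, $m_i+1\le2m_i$, so $a+a\sum(m_i+1)\le a+2a(k-1)\le2ak$. $\square$

Now look for an expensive split. It is not enough to make $\eta^{(n)}$ long. If all lengths are at most $q$, then $g\le q$ and (3) is linear; this much is expected. But consider long words whose letters $1$ form one block: $c_n=1$ on an interval $I_n\subset\mathbb Z/q_n$ not containing $0$, and $c_n=0$ elsewhere off $0$. The function belonging to $v$ is the indicator of $W\cap(v+I_n)$. When $v$ moves to $v+1$, this set changes only if the interval gains or loses a point of $W$, and in one turn around the cycle that happens for at most $2k$ values of $v$. So at most $2k$ sets occur, $g(k)\le2k$, and by (3) with $a=2$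
$$p_\alpha(\tau)\le4k+\sum2(m_i+1)\le4k+4\sum m_i\le8k,$$
however fast the lengths grow. We must choose *which* subsets of $W$ occur.

## Powers of three and pairs of offsets

We prove Theorem 1. The aim is a set $E$ of positions of the letter $1$ whose translates cut a suitable $W$ in every subset of size at most two, while no $W$ at all is cut in many subsets of size three or more.

**Setting.** Each $\eta^{(n)}$ has one hole and begins with $0$, so the hypotheses hold. Here $q_n=3^{n+1}$ and $r_n=q_n-1$, so $c_n(i)=\eta^{(n)}(i-1)$, indices mod $q_n$. Thus $c_n(0)=?$, $c_n(i)=1$ if and only if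
$$i\in E:=\{3^1,3^2,\dots,3^n\}\subset\mathbb Z/q_n,$$
and $c_n=0$ elsewhere. For $v\notin W$, the function $w\mapsto c_n(w-v)$ is the indicator of $T_v=\{w\in W:w-v\in E\}$. So $N_n(W)$ is the number of distinct sets $T_v$ with $v\notin W$.

**Fact (S).** A sum of two elements of $\{3^1,\dots,3^n\}$ is at most $2\cdot3^n<q_n$, so a congruence mod $q_n$ between two such sums is an equality. By uniqueness of base-$3$ expansions, such a sum determines its two summands as a multiset: the expansion has two digits $1$, or one digit $2$.

**Step 1: a pair of offsets lies in at most one $T_v$.** Let $|W|=j$, and suppose $T_v$ and $T_{v'}$ both contain $w\ne w'$. Write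
$$w-v=e,\quad w'-v=e',\quad w-v'=f,\quad w'-v'=f',$$
all in $E$, with $e\ne e'$. Then $e-e'\equiv w-w'\equiv f-f'$, so $e+f'\equiv f+e'$. By (S), $\{e,f'\}=\{f,e'\}$ as multisets. Since $e\ne e'$, we get $e=f$, hence $v=w-e=w-f=v'$.

**Step 2: bounding $g$.** By Step 1 at most $\binom j2$ of the $v$ have $|T_v|\ge2$. The sets of size at most one number at most $1+j$. So
$$g(j)\le1+j+\binom j2\qquad(j\ge1).$$

**Step 3: the upper bound, by feeding this into (3).** For $m\ge1$, with $a=2$,
$$g(m+1)+2(m+1)\le1+(m+1)+\frac{m(m+1)}2+2(m+1)=\frac{m^2}2+\frac{7m}2+4\le\frac{m^2}2+\frac{15m}2 .$$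
Since $\sum m_i=k-1$ and $\sum m_i^2\le(\sum m_i)^2=(k-1)^2$, the first inequality in (3) gives
$$p^*_\alpha(k)\le2+\frac{(k-1)^2}2+\frac{15(k-1)}2=\frac{k^2+13k-10}2 .$$

**Step 4: the lower bound, by a set $W$ that realizes all small subsets.** Given $k$, take $n\ge k$ and $W=\{-3^1,\dots,-3^k\}\subset\mathbb Z/q_n$. For $w=-e''\in W$ we have $w\in T_v$ iff $-v-e''\in E$, that is, iff $-v\equiv e''+f$ for some $f\in E$.

* Let $v=-(e+e')$ with $e\ne e'$ in $\{3^1,\dots,3^k\}$. By (S), $e''+f\equiv e+e'$ means that $e''$ is one of $e,e'$ and $f$ the other. So $T_v=\{-e,-e'\}$.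
* Let $v=-2e$ with $e\in\{3^1,\dots,3^k\}$. By (S), $e''=f=e$, so $T_v=\{-e\}$.
* Let $v=-1$. Since $6\le e''+f<q_n$, we have $T_v=\emptyset$.

In all cases $v\notin W$: the integers $e+e'$, $2e$ and $1$ lie in $[1,q_n)$ and are not among $3^1,\dots,3^k$. So all subsets of $W$ with at most two elements occur, and by Proposition 2
$$p^*_\alpha(k)\ge g(k)\ge1+k+\binom k2 .$$
This proves Theorem 1, and the question is answered: yes. $\blacksquare$

## The growth of $p^*_\alpha$ is the growth of $g$

In the last proof both bounds came from $g$. That is a general phenomenon for orders larger than linear.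

**Theorem 2.** Let $\alpha$ be any Toeplitz word with one hole, and let $g$ be the function defined in (2), which depends only on the finite words $\eta^{(n)}$. For every real $s>1$: $p^*_\alpha(k)\asymp k^s$ if and only if $g(k)\asymp k^s$. If the lengths of the $\eta^{(n)}$ are bounded, then $p^*_\alpha(k)=O(k)$.

*Proof.* We use repeatedly that $\sum m_i^s\le(\sum m_i)^s$ for $m_i>0$ and $s\ge1$: divide by the right side and note that $x^s\le x$ for $0\le x\le1$.

**Bounded lengths.** If $q_n\le q$ for all $n$, then $g\le q$, since a set $W$ has at most $q_n$ shifts. As $r\le k-1$, (3) gives $p^*_\alpha(k)\le(2a+q)k$.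

**From $g$ to $p^*_\alpha$.** Suppose $g(k)\asymp k^s$. Enlarging $C$ to cover finitely many values, $g(j)\le Cj^s$ for all $j\ge1$. With $m_i+1\le2m_i$, (3) gives
$$p^*_\alpha(k)\le2ak+C2^s\sum m_i^s\le2ak+C2^s(k-1)^s\le(2a+2^sC)k^s .$$
The lower bound is $p^*_\alpha\ge g$.

**From $p^*_\alpha$ to $g$: what must be shown.** Let $p^*_\alpha(k)\le Ck^s$ for all $k\ge1$ and $p^*_\alpha(k)\ge ck^s$ for all large $k$. Then $g\le p^*_\alpha\le Ck^s$, and only a lower bound for $g$ is missing. The inequality (3) bounds a sum of values of $g$ from below; we have to find one large value in it and move it to the argument $k$.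

**One large term.** Fix $\varepsilon\in(0,1)$ with $2C\varepsilon^{s-1}\le c/4$, possible since $s>1$. For large $k$ we have $2ak\le ck^s/4$. Choose a $k$-window attaining $p^*_\alpha(k)$ and apply (3) to it. Put $j_i=m_i+1$. Then $j_i\le k$ and $\sum j_i\le2\sum m_i\le2k$, and
$$\sum g(j_i)\ge ck^s-\tfrac14ck^s=\tfrac34ck^s .$$
The terms with $j_i\le\varepsilon k$ contribute little, since $g(j_i)\le Cj_i^s\le C(\varepsilon k)^{s-1}j_i$: their sum is at most $C(\varepsilon k)^{s-1}\cdot2k\le ck^s/4$. So the terms with $j_i>\varepsilon k$ sum to at least $ck^s/2$. There are at most $2k/(\varepsilon k)=2/\varepsilon$ of them. Hence some $j\in(\varepsilon k,k]$ has $g(j)\ge c\varepsilon k^s/4$.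

**Enlarging the set from $j$ to $k$ elements.** Let $g(j)=g_n(j)=N_n(W)$ with $|W|=j$. Then $q_n\ge N_n(W)\ge c\varepsilon k^s/4>k$ for large $k$, so there is $W^+\supset W$ in $\mathbb Z/q_n$ with $|W^+|=k$. Discarding the $k-j$ shifts $v\in W^+\setminus W$ loses at most $k$ of the patterns on $W$. Each remaining pattern on $W$ comes from some $v\notin W^+$ and so is the restriction of a pattern on $W^+$. Thus
$$g(k)\ge N_n(W^+)\ge N_n(W)-k\ge\tfrac14c\varepsilon k^s-k\ge\tfrac18c\varepsilon k^s$$
for all large $k$. $\blacksquare$

## Prescribing which subsets occur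

For degree $d\ge3$ the set $E$ of powers of three is of no use, and Step 1 of Theorem 1 shows why. In that $E$ a difference $e-e'\neq0$ determines $(e,e')$, so a pair of offsets lies in at most one $T_v$, and $g(j)\le1+j+\binom j2$ for any $E$ with this property. To see about $\binom kd$ patterns, a pair must lie in many sets $T_v$. We want to allow this in a controlled way: put into $E$ a collection of blocks, one for each subset that we want to see, placed so far apart that differences repeat only for reasons that we understand.

**Construction.** Let $d\ge2$, $J\ge d$, and let $H=\{A_1,\dots,A_M\}$ be a nonempty set of $d$-subsets of $\{1,\dots,J\}$. Put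
$$b_i=5^i\ (1\le i\le J),\qquad z_{A_l}=5^{J+l}\ (1\le l\le M),\qquad q=5^{J+M+1},$$
$$E=E_H=\{b_i+z_A:A\in H,\ i\in A\}\subset\mathbb Z/q .$$
The *block* of $A$ is $\{b_i+z_A:i\in A\}$.

**Fact (U).** A sum of at most four of the powers $b_i,z_A$ (repetitions allowed) is at most $4\cdot5^{J+M}<q$. So a congruence mod $q$ between two such sums is an equality, and since all base-$5$ digits are at most $4$, such a sum determines its summands as a multiset.

In particular the elements $b_i+z_A$ of $E$ are distinct, the blocks are disjoint, and $0\notin E$. Let $c=c_H$ be $1$ on $E$, $?$ at $0$, and $0$ elsewhere on $\mathbb Z/q$. Let $\eta_H$ be the word of length $q$ with $\eta_H(i)=c(i+1)$. Its only hole is in the last position $q-1$, it begins with the letter $c(1)$, and recentering it at its hole gives back $c$. As before, for $W\subset\mathbb Z/q$ put $T_v=\{w\in W:w-v\in E\}$; for $v\notin W$ the pattern is the indicator of $T_v$.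

**Example.** Let $d=2$, $J=3$, $H=\{\{1,2\},\{1,3\},\{2,3\}\}$, and write $z_{12}$ for $z_{\{1,2\}}$, and so on. For $W=\{b_1,b_2,b_3\}$ and $v=-z_{12}$ we have $b_i-v=b_i+z_{12}\in E$ iff $i\in\{1,2\}$, so $T_v=\{b_1,b_2\}$: the block has printed its set. There are also unplanned coincidences. For $W=\{z_{12},z_{13}\}$ and $v=-b_1$, both $z_{12}+b_1$ and $z_{13}+b_1$ are in $E$, so $T_v=W$, using two different blocks. If $d=3$ and $A\cap A'=\{1,2\}$, the pair $W=\{z_A,z_{A'}\}$ is cut out by two shifts, $-b_1$ and $-b_2$. Lemma 3 says that coincidences across blocks are never more numerous than quadratic.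

The planned sets are obtained as in the example.

**Lemma 4.** Let $W=\{b_1,\dots,b_k\}\subset\mathbb Z/q$ with $k\le J$. For each $A\in H$, the shift $v=-z_A$ satisfies $v\notin W$ and $T_v=\{b_i:i\in A,\ i\le k\}$.

*Proof.* We have $b_i-v=b_i+z_A$, and by (U) this lies in $E$ iff $i\in A$. Also $0<b_i+z_A<q$, so $v\ne b_i$. $\square$

**Lemma 3.** Let $W\subset\mathbb Z/q$, $|W|=k$. Call $v$ *cross* if $\{w-v:w\in T_v\}$ meets at least two blocks.

1. The number of cross $v$ is at most $(d-1)\binom k2$.
2. For all other $v$, $|T_v|\le d$.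
3. If $d=2$, the number of $v$ with $|T_v|\ge2$ is at most $\binom k2$.
4. If $d\ge3$, $s\ge2$, and every $U\subset\{1,\dots,J\}$ contains at most $C|U|^s$ members of $H$, then the number of distinct $T_v$ with $v$ non-cross and $|T_v|=d$ is at most $2Ck^s$.

*Proof.* **Equal differences in $E$.** We first list all the ways in which a difference can repeat. Let
$$e=b_i+z_A,\quad e'=b_{i'}+z_{A'},\quad f=b_j+z_B,\quad f'=b_{j'}+z_{B'}$$
be in $E$ with $e\ne e'$ and $e-e'\equiv f-f'$. Then $e+f'\equiv f+e'$ is a congruence between sums of four powers, and (U) gives the multiset equalities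
$$\{A,B'\}=\{A',B\},\qquad\{i,j'\}=\{i',j\}.$$

* *Case $A\ne A'$.* Then $B=A$ and $B'=A'$. If also $i\ne i'$, then $j=i$ and $j'=i'$, so $(f,f')=(e,e')$. If $i=i'$, then $j=j'$, and this common index lies in $B\cap B'=A\cap A'$, a set with at most $d-1$ elements.
* *Case $A=A'$.* Then $i\ne i'$, and we get $B=B'$, $j=i$, $j'=i'$.

**Item 1: cross shifts.** If $v$ is cross, there are $w\neq w'$ in $T_v$ such that $e=w-v$ and $e'=w'-v$ lie in different blocks. Then $e-e'\equiv w-w'$ and $v=w-e$. For a fixed pair $w\ne w'$ (in a fixed order), the first case shows that at most $\max(1,d-1)=d-1$ pairs $(e,e')$ from different blocks have difference $w-w'$. So each pair $\{w,w'\}\subset W$ produces at most $d-1$ cross shifts. Sum over the $\binom k2$ pairs.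

**Item 2: non-cross shifts.** The set $\{w-v:w\in T_v\}$ lies in one block, and blocks have $d$ elements.

**Item 3: for $d=2$ a pair determines the shift.** In the first case with $i=i'$ we have $|A\cap A'|\le1$ and $i,j\in A\cap A'$, so $j=i$ and $(f,f')=(e,e')$. In the second case $B$ contains $j=i$ and $j'=i'$, so $B=\{i,i'\}=A$, and again $(f,f')=(e,e')$. Hence $w-w'$ determines $(e,e')$, and with it $v=w-e$. Each pair in $W$ lies in at most one $T_v$, which gives the claim.

**Item 4: full blocks.** Let $v$ be non-cross with $|T_v|=d$. Then $\{w-v:w\in T_v\}$ is the whole block of some $A\in H$, so $T_v=\{t+b_i:i\in A\}$ with $t=v+z_A$. Put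
$$U_t=\{i\in\{1,\dots,J\}:t+b_i\in W\}.$$
Then $A\subset U_t$, and $T_v$ is determined by the pair $(t,A)$. Writing $\nu(U)$ for the number of members of $H$ contained in $U$, the number of such $T_v$ is at most $\sum_t\nu(U_t)$.

To bound this sum we show that the sets $U_t$ share few pairs. Suppose $w=t+b_i$ and $w'=t+b_{i'}$ are distinct elements of $W$. Then $w-w'\equiv b_i-b_{i'}$ with $i\ne i'$, and by (U) this difference determines $(i,i')$: from $b_i+b_{j'}\equiv b_j+b_{i'}$ and $i\ne i'$ we get $j=i$, $j'=i'$. Hence $w,w'$ determine $t$. So each pair of elements of $W$ is counted for at most one $t$, and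
$$\sum_t\binom{|U_t|}2\le\binom k2 .$$
Now $|U_t|\le k$, since $i\mapsto t+b_i$ is injective into $W$, and $\nu(U_t)=0$ unless $|U_t|\ge d\ge2$. Using $\nu(U)\le C|U|^s$, $s\ge2$, and $u^2\le4\binom u2$ for $u\ge2$,
$$\sum_t\nu(U_t)\le C\sum_{|U_t|\ge2}|U_t|^s\le Ck^{s-2}\sum_{|U_t|\ge2}|U_t|^2\le4Ck^{s-2}\sum_t\binom{|U_t|}2\le4Ck^{s-2}\binom k2\le2Ck^s.\qquad\square$$

**Proof of Theorem 3(a).** Let $\eta^{(n)}=\eta_{H_n}$, where $H_n$ is the set of all $d$-subsets of $\{1,\dots,d+n\}$, so $J=d+n$. Every $\eta^{(n)}$ begins with a letter.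

**Lower bound: all subsets of size at most $d$ are printed.** Given $k$, take $n\ge k$, so $J\ge k+d$. A subset of $\{1,\dots,k\}$ with at most $d$ elements can be completed to a $d$-subset by elements of $\{k+1,\dots,J\}$, of which there are at least $d$. So the sets $A\cap\{1,\dots,k\}$, $A\in H_n$, are exactly the subsets of $\{1,\dots,k\}$ of size at most $d$. By Lemma 4 and Proposition 2,
$$p^*_\alpha(k)\ge g(k)\ge\sum_{i=0}^d\binom ki .$$

**Upper bound: $g$ has the right leading term.** If $d=2$, Lemma 3(3) gives $g(j)\le1+j+\binom j2$. If $d\ge3$, then by Lemma 3(1),(2) there are at most $(d-1)\binom j2$ cross shifts, and all other $T_v$ have at most $d$ elements, so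
$$g(j)\le\sum_{i=0}^d\binom ji+(d-1)\binom j2 .$$
Put $j=m+1$ and add $2(m+1)$. In both cases the resulting bound is a polynomial in $m$ of degree $d$ with leading term $m^d/d!$; for $d\ge3$ the cross term has degree $2\le d-1$. So there is a constant $K$ with
$$g(m+1)+2(m+1)\le\frac{m^d}{d!}+Km^{d-1}\qquad(m\ge1).$$
Since $d-1\ge1$, we may use $\sum m_i^d\le(k-1)^d$ and $\sum m_i^{d-1}\le(k-1)^{d-1}$ in (3):
$$p^*_\alpha(k)\le2+\frac{(k-1)^d}{d!}+K(k-1)^{d-1}=\frac{k^d}{d!}+O(k^{d-1}).$$
The lower bound $\sum_{i\le d}\binom ki$ is also $k^d/d!+O(k^{d-1})$, so $p^*_\alpha(k)=k^d/d!+O(k^{d-1})$. $\blacksquare$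

## Non-integer orders from sparse families of $d$-sets

For integer $s$, part (b) of Theorem 3 follows from part (a) with $d=s$. Let $s>2$ be non-integer and put $d=\lceil s\rceil\ge3$, so $d-1<s<d$.

One would like families $H$ of about $J^s$ of the $\binom Jd$ subsets. But the number of members is not all that matters. Since $g(k)$ is a supremum over all $n$ and all $W$, a small $U\subset\{1,\dots,J\}$ that contains many members of $H$ gives, by Lemma 4 applied to a smaller set, many patterns. Suppose, for instance, that $H$ contains all $d$-subsets of some $\{1,\dots,L\}$ with $d\le L\le J$. Then $W=\{b_1,\dots,b_L\}$ already sees $\binom Ld$ patterns, which is of order $L^d$, not $L^s$, if $L$ is unbounded as $n$ grows. So the members of $H$ have to be spread out at every scale, which is the hypothesis of Lemma 3(4). A random family has this property.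

**Lemma 5.** There are $C,c>0$ and $N_0$ such that for every $N\ge N_0$ there is a set $H$ of $d$-subsets of $\{1,\dots,N\}$ with $|H|\ge cN^s$, such that every $U\subset\{1,\dots,N\}$ contains at most $C|U|^s$ members of $H$.

*Proof.* Let $C=\max(e^3,1/(d-s))$. Choose each $d$-subset independently with probability $p=N^{s-d}$.

**No crowded set.** Sets $U$ with $|U|<d$ contain no member. Let $d\le m\le N$ and $L=\lceil Cm^s\rceil$; then $L\ge m$. If no $m$-set contains $L$ chosen $d$-sets, then every $m$-set contains at most $L-1<Cm^s$. We bound the probability of the contrary by summing over the $m$-set and over $L$ of its $d$-subsets, and using $\binom xL\le(ex/L)^L$ and $\binom md\le m^d$: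
$$\binom Nm\binom{\binom md}{L}p^L\le\Big(\frac{eN}m\Big)^m\Big(\frac{e\,m^dN^{s-d}}{L}\Big)^L .$$
Since $L\ge Cm^s$, the second base is at most $\frac eC\big(\frac mN\big)^{d-s}$. So the right side is at most
$$e^m\Big(\frac Nm\Big)^{m-(d-s)L}\Big(\frac eC\Big)^L .$$
Here $(d-s)L\ge(d-s)Cm^s\ge m^s\ge m$ and $N/m\ge1$, so the middle factor is at most $1$. As $C\ge e^3$ and $L\ge m$, the last factor is at most $e^{-2L}\le e^{-2m}$. The probability for $m$ is therefore at most $e^{-m}$. Summing over $m\ge d\ge3$ gives at most $e^{-3}/(1-e^{-1})<1/10$.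

**Enough members.** The number $X$ of chosen sets has mean
$$\mu=\binom NdN^{s-d}\ge\Big(\frac Nd\Big)^dN^{s-d}=\frac{N^s}{d^d}\qquad(N\ge d)$$
and variance $\binom Nd\,p(1-p)\le\mu$. By Chebyshev's inequality $P(X<\mu/2)\le4/\mu<1/2$ for large $N$.

**Conclusion.** For large $N$ the two bad events together have probability less than $1$. So some choice avoids both, and $c=1/(2d^d)$ works. $\square$

**Proof of Theorem 3(b).** Enlarge $N_0$ so that $N_0\ge d$. For $n\ge1$ let $H_n$ be as in Lemma 5 with $N=N_0+n$. It is nonempty since $|H_n|\ge cN^s>0$. Let $\eta^{(n)}=\eta_{H_n}$ with $J=N_0+n$. All these words begin with a letter. By Theorem 2 it suffices to show $g(k)\asymp k^s$.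

**Lower bound for $g$.** For $k>N_0$ take $n=k-N_0$, so $J=k$. By Lemma 4 with $W=\{b_1,\dots,b_k\}$, the shifts $-z_A$, $A\in H_n$, give the sets $\{b_i:i\in A\}$, which are distinct. So $g(k)\ge|H_n|\ge ck^s$.

**Upper bound for $g$.** Let $W\subset\mathbb Z/q_n$ with $|W|=k$, for any $n$. By Lemma 3(1) there are at most $(d-1)\binom k2$ cross shifts. By Lemma 3(2) the other $T_v$ have at most $d$ elements. Those with at most $d-1$ elements number at most $\sum_{i\le d-1}\binom ki\le dk^{d-1}$. Those with exactly $d$ elements number at most $2Ck^s$ by Lemma 3(4), whose hypothesis holds with the same $C$ for all $n$. Since $2\le s$ and $d-1\le s$,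
$$g(k)\le(d-1)\binom k2+\sum_{i\le d-1}\binom ki+2Ck^s\le(2d+2C)k^s\qquad(k\ge1).$$
So $g(k)\asymp k^s$, and Theorem 2 gives $p^*_\alpha(k)\asymp k^s$. $\blacksquare$
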